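# Second-order ground unification is undecidable

## 1. Monadic signatures: one unknown word

A signature $\Sigma$ is a set of function symbols with fixed arities, containing at least one constant (a symbol of arity $0$). On top of $\Sigma$ we allow one second-order variable $\mathbf F$ of some fixed arity $n\ge1$.

**Definition (SOGU).** Terms are built from the symbols of $\Sigma$ and from applications $\mathbf F(t_1,\dots,t_n)$. There are no first-order variables. A *problem of second-order ground unification* (SOGU) is a finite set of equations $s_i\stackrel{?}{=}t_i$ between such terms. A *unifier* is a substitution $\mathbf F\mapsto\lambda y_1\dots y_n.\,r$, where the *body* $r$ is a first-order term over $\Sigma$ and $y_1,\dots,y_n$ (not all $y_j$ need occur), such that for every $i$ the two sides become syntactically identical after $\beta$-normalization.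

Normalizing means replacing each $\mathbf F(t_1,\dots,t_n)$ by $r$ with $t_j$ put for $y_j$, from the inside out. For instance, with $\mathbf F\mapsto\lambda y.\,g(y,y)$ the term $\mathbf F(\mathbf F(a))$ becomes $g(g(a,a),g(a,a))$. A term is *ground* if it contains neither $\mathbf F$ nor any variable $y_j$.

The question is whether an algorithm can decide, given a signature, the arity of $\mathbf F$ and a SOGU problem, whether a unifier exists. The question is posed in "One Is All You Need: Associative Second-Order Unification Without First-Order Variables", in which Hilbert's 10th problem is reduced to the variant where some binary symbols are associative, or only power associative. We use no equational theory at all.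

We start with signatures whose symbols have arity at most $1$. Two examples by hand, over $\{s/1,t/1,a/0\}$ and with $\mathbf F$ unary:

* $\mathbf F(s(a))\stackrel?=s(\mathbf F(a))$. A body without $y$ is a ground term $B$, and would need $B=s(B)$, which is impossible. A body $w(y)$, with $w$ a word in $s,t$, needs $ws=sw$ as words, so $w$ is a power of $s$. Each such power works.
* $\mathbf F(t(a))\stackrel?=s(\mathbf F(a))$. A ground body again needs $B=s(B)$. A body $w(y)$ needs $wt=sw$, but the left word has one more $t$ than the right one. There is no unifier.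

In both examples we solved a word equation in one unknown. This is what always happens.

**Theorem B(ii).** Let $\Sigma$ be a finite signature with a constant. If all symbols of $\Sigma$ have arity $\le1$, then SOGU over $\Sigma$ is decidable.

*Proof.* Let $\Sigma_1$ and $\Sigma_0$ be the sets of unary symbols and constants. A body is $w(c)$ or $w(y_j)$ with $w\in\Sigma_1^*$ and $c\in\Sigma_0$. There are finitely many choices of $c$ and of $j$; we treat each one separately and ask whether a suitable $w$ exists.

**Body $w(c)$.** Every term is $v(d)$ or $v(\mathbf F(\dots))$ with $v\in\Sigma_1^*$ and $d\in\Sigma_0$. It becomes $vd$ or $vwc$, whatever stands inside $\mathbf F$. An equation $vwc=v'wc$ holds iff $v=v'$. An equation $vwc=v'd$ holds iff $c=d$ and $vw=v'$, so it either has no solution or determines $w$. An equation without $\mathbf F$ is checked directly. So we can decide whether some $w$ satisfies all equations.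

**Body $w(y_j)$.** Replace $\mathbf F(t_1,\dots,t_n)$ recursively by $w\cdot t_j$. Each term becomes $Ud$, where $U$ is a word over $\Sigma_1\cup\{w\}$ and $d\in\Sigma_0$. An equation $Ud=U'd'$ is equivalent to $d=d'$ together with the word equation $U=U'$ in the single unknown $w\in\Sigma_1^*$. So we have a finite system of word equations.

If $\Sigma_1=\emptyset$, then $w$ is empty and nothing is left to decide. If $|\Sigma_1|=1$, a word is determined by its length, and the system is a system of linear equations in $|w|$. If $|\Sigma_1|\ge2$, choose distinct $\alpha,\gamma\in\Sigma_1$. The pair $U_1=V_1$, $U_2=V_2$ is equivalent to the single equation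
$$U_1\alpha U_2U_1\gamma U_2=V_1\alpha V_2V_1\gamma V_2 .$$
Indeed, suppose that this holds after substitution for $w$. Both sides have the same length, so their halves agree: $U_1\alpha U_2=V_1\alpha V_2$ and $U_1\gamma U_2=V_1\gamma V_2$. If $|U_1|<|V_1|$, then position $|U_1|+1$ of $V_1$ would be $\alpha$ by the first equality and $\gamma$ by the second; the case $|U_1|>|V_1|$ is symmetric. So $|U_1|=|V_1|$, whence $U_1=V_1$ and $U_2=V_2$. The converse is clear. Repeating this, we arrive at one word equation, and solvability of word equations is decidable by Makanin (Math. USSR Sbornik 32 (1977) 129–198). $\blacksquare$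

What changes when a symbol of arity at least $2$ is present? The body is no longer a word ending in one variable. It is a tree, and different leaves may carry different bound variables. Sometimes this is harmless: for $\mathbf F(g(a,a))\stackrel?=g(\mathbf F(a),\mathbf F(a))$ the bodies $y$ and $g(y,y)$ are both unifiers. But in general a single branching symbol destroys decidability. Here is what we shall prove. Recall that a set is $\Sigma^0_1$-complete if it is recursively enumerable (r.e.) and every r.e. set reduces to it by a computable function.

**Theorem A.** There are a fixed finite signature $\Gamma$, a fixed arity of $\mathbf F$, and a computable sequence of SOGU problems $P_0,P_1,P_2,\dots$ such that $\{n:P_n\text{ unifiable}\}$ is $\Sigma^0_1$-complete. Each $P_n$ consists of two equations, has six occurrences of $\mathbf F$, and all arguments of $\mathbf F$ are ground first-order terms (no nesting). Only one ground subterm per equation depends on $n$. Hence SOGU unifiability is undecidable; it is r.e., and in fact $\Sigma^0_1$-complete.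

**Theorem B.** Let $\Sigma$ be a finite signature with a constant. (i) If $\Sigma$ has a symbol of arity $\ge2$, SOGU over $\Sigma$ is undecidable, even for some fixed arity of $\mathbf F$, two equations, six occurrences of $\mathbf F$, and ground arguments. (ii) If all symbols of $\Sigma$ have arity $\le1$, SOGU over $\Sigma$ is decidable.

**Theorem C.** SOGU is undecidable already for pairs of equations $\mathbf F(\bar u,g(t,c))\stackrel?=g(s,\mathbf F(\bar v,c))$ with all displayed $\bar u,\bar v,s,t,c$ ground. These have four occurrences of $\mathbf F$ in total.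

Theorem A uses only Minsky's theorem on counter machines; Theorem C uses cited theorems on unary conjunctive grammars. If some symbol $f$ has arity $\ge2$ and $a$ is a constant, two equations $L_i=R_i$ can always be merged into the one equation $f(L_1,L_2,a,\dots,a)=f(R_1,R_2,a,\dots,a)$, because identity is syntactic.

## 2. Unifiers that are runs, and two counters that fall out of step

Let $g$ be binary. Look at an equation of the shape
$$\mathbf F\bigl(A_1,\dots,A_m,\,g(\tau,\mathsf{nil})\bigr)\stackrel?=g\bigl(S,\ \mathbf F(B_1,\dots,B_m,\,\mathsf{nil})\bigr)\tag{1}$$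
with ground $A_\rho,B_\rho,S,\tau$ and a constant $\mathsf{nil}$. Call the bound variables $y_1,\dots,y_m,z$. Put $\theta:y_\rho\mapsto A_\rho,\ z\mapsto g(\tau,\mathsf{nil})$ and $\sigma:y_\rho\mapsto B_\rho,\ z\mapsto\mathsf{nil}$. A body $r$ is a unifier iff $r\theta=g(S,r\sigma)$.

**Lemma 1 (chains).**
(a) Let $r=g(R_0,g(R_1,\dots,g(R_{t-1},z)\dots))$ with $t\ge1$. Then $r\theta=g(S,r\sigma)$ iff
$$R_0\theta=S,\qquad R_j\theta=R_{j-1}\sigma\ (0<j<t),\qquad R_{t-1}\sigma=\tau.\tag{2}$$
(b) If no $A_\rho$ is headed by $g$ and $S\ne\tau$, every $r$ with $r\theta=g(S,r\sigma)$ has this form.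

*Proof.* (a) The two sides are
$$g(R_0\theta,g(R_1\theta,\dots,g(R_{t-1}\theta,g(\tau,\mathsf{nil}))\dots)),\qquad g(S,g(R_0\sigma,\dots,g(R_{t-1}\sigma,\mathsf{nil})\dots)).$$
Compare them entry by entry.

(b) A term $x$ for which $x\theta$ is $g$-headed is itself $z$ or $g$-headed, since no $A_\rho$ is $g$-headed. So $r$ is $z$ or $g$-headed, and $r=z$ would give $\tau=S$. Hence $r=g(R_0,r_1)$ and $r_1\theta=r\sigma$, which is $g$-headed. So $r_1=z$ or $r_1=g(R_1,r_2)$; in the second case, comparing second components in $r_1\theta=r\sigma$ gives $r_2\theta=r_1\sigma$, again $g$-headed. Continue; since $r$ is finite, we reach $z$. $\square$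

So a unifier is a run. Think of the pairs as rules $A_\rho\triangleright B_\rho$. In step $j$, the term $R_j$ marks, by variables $y_\rho$, the places in the current term where a copy of $A_\rho$ stands, and these copies are replaced by $B_\rho$. The run starts in $S$ and must end in $\tau$. We write $y[A\triangleright B]$ for the variable of a rule.

*Example.* Take the rules $s(a)\triangleright a$ and $a\triangleright\tau$, with $\tau$ a constant, and $S=s^3(a)$. Then $R_0=s^2(y_1)$, $R_1=s(y_1)$, $R_2=y_1$, $R_3=y_2$ satisfy (2): the run is $s^3(a),s^2(a),s(a),a,\tau$. With another constant $b$ and $S=s^2(b)$ there is no unifier: no $A_\rho$, and not $g(\tau,\mathsf{nil})$ either, is a subterm of $s^2(b)$. So $R_0=s^2(b)$, $R_0\sigma=s^2(b)$, and all $R_j$ are equal to $s^2(b)$.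

**Machines.** A *two-counter machine* $M$ has finitely many states, among them $q_{\rm in}\ne q_{\rm halt}$, and two counters with values in $\{0,1,2,\dots\}$. Each $q\ne q_{\rm halt}$ carries one instruction, with $i\in\{1,2\}$: either $\mathrm{INC}(i,q')$, which increments counter $i$ and goes to $q'$; or $\mathrm{TEST}(i,q',q'')$, which goes to $q'$ if counter $i$ is $0$, and otherwise decrements counter $i$ and goes to $q''$. The machine halts when it reaches $q_{\rm halt}$. By Minsky (*Computation: Finite and Infinite Machines*, 1967, Ch. 14) there is a fixed $M$ such that $\{n:M\text{ halts from }(q_{\rm in},n,0)\}$ is $\Sigma^0_1$-complete.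

**A first attempt.** Rules act at the bottom of a term, since each $A_\rho$ is a ground subterm. So it is natural to store a counter in unary above its state: let $h(u(s^{c_1}(q_1)),u(s^{c_2}(q_2)))$ stand for the configuration $(q,c_1,c_2)$, where $q_1,q_2$ are two constants for the state $q$. The marker $u$ makes zero visible from below: $u(q_i)$ is a subterm iff counter $i$ is $0$, and $s(q_i)$ is a subterm iff it is positive. For $\mathrm{TEST}(1,q',q'')$ we would take $u(q_1)\triangleright u(q'_1)$ and $s(q_1)\triangleright q''_1$ for the first component. What should the second component do? It does not see counter $1$, so it needs both rules $q_2\triangleright q_2'$ and $q_2\triangleright q_2''$. Write a constant $\omega$ in place of $q_i$ for $q=q_{\rm halt}$, and add $h(u(\omega),u(\omega))\triangleright\tau$.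

This breaks precisely because the second component may guess another branch than the first one takes. Let the instructions be $a:\mathrm{TEST}(1,b,c)$, $b:\mathrm{TEST}(2,b,q_{\rm halt})$, $c:\mathrm{INC}(2,b)$. From $(a,0,0)$ the machine goes to $(b,0,0)$ and stays there forever. But the rules allow
$$h(u(a_1),u(a_2)),\quad h(u(b_1),u(c_2)),\quad h(u(b_1),u(s(b_2))),\quad h(u(\omega),u(\omega)),\quad\tau .$$
The steps use $u(a_1)\triangleright u(b_1)$ and the wrong guess $a_2\triangleright c_2$; then $b_1\triangleright b_1$ and $c_2\triangleright s(b_2)$; then $b_1\triangleright\omega$ and $s(b_2)\triangleright\omega$; then $h(u(\omega),u(\omega))\triangleright\tau$. By Lemma 1(a), this is a unifier for a non-halting machine. The components evolve independently, and the result of the test must somehow reach both of them.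

## 3. Announcing the outcome of each test: the problems $P_n$

Components cannot talk to each other, but one thing is shared by all leaves of $r$: the substitution applied to it. So let $\mathbf F$ occur *twice* on the right, with substitutions $\sigma^0$ and $\sigma^1$. The superscript $b$ is a *claim* about the counter that is being tested: $0$ says "it is zero", $1$ says "it is positive". Every component hears the same claim. A unifier will have to cope with both claims at every step, that is, with all sequences of claims. True claims drive the simulation in both components; a false claim is noticed by the component that owns the tested counter, which then receives a letter $\omega$ that leads to success. So false claims are harmless for whoever wants to build a unifier, and along the true claims there is success only if $M$ halts.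

For $q\ne q_{\rm halt}$ and $b\in\{0,1\}$ put $\delta(q,b)=q'$ for $\mathrm{INC}(i,q')$, and $\delta(q,0)=q'$, $\delta(q,1)=q''$ for $\mathrm{TEST}(i,q',q'')$.

**Signature $\Gamma$.** Symbols $g/3$, $h/2$, $u/1$, $s/1$; constants $\mathsf{nil}$ and $*$; and constants called *letters*: $q_1,q_2$ for each state $q\ne q_{\rm halt}$, and $\omega,\nu,\tau$. Write $[q]_i=q_i$ if $q\ne q_{\rm halt}$, and $[q_{\rm halt}]_i=\omega$. The letter $\omega$ means "good news", and $\nu$ means "given up".

**Rules.** A rule $\rho$ is written $A_\rho\triangleright(B^0_\rho\mid B^1_\rho)$: the subterm $A_\rho$ becomes $B^b_\rho$ under claim $b$. For each $q\ne q_{\rm halt}$ and $i\in\{1,2\}$: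

* (R1) if the instruction of $q$ does not concern counter $i$: $\ q_i\triangleright([\delta(q,0)]_i\mid[\delta(q,1)]_i)$;
* (R2) if it is $\mathrm{INC}(i,q')$: $\ q_i\triangleright(s([q']_i)\mid s([q']_i))$;
* (R3) if it is $\mathrm{TEST}(i,q',q'')$: $\ u(q_i)\triangleright(u([q']_i)\mid u(\omega))$ and $s(q_i)\triangleright(s(\omega)\mid[q'']_i)$;
* (R4) $q_i\triangleright(\nu\mid\nu)$.

Moreover:

* (R5) for $x\in\{\omega,\nu\}$: $\ x\triangleright(x\mid x)$ and $s(x)\triangleright(x\mid x)$;
* (R6) for $(x,x')\in\{\omega,\nu\}^2\setminus\{(\nu,\nu)\}$: $\ h(u(x),u(x'))\triangleright(\tau\mid\tau)$.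

In (R3), the component that reads $u(q_i)$ knows that the counter is $0$, so claim $1$ is a lie and yields $\omega$; reading $s(q_i)$, claim $0$ is a lie. Rule (R4) lets a component abandon the simulation, (R5) lets it wait or erase its counter, and (R6) ends the run provided that not both components have given up.

**The problem $P_n$.** Let $1,\dots,m$ number the rules. $\mathbf F$ has arity $m+1$, with bound variables $y_1,\dots,y_m$ (the *rule variables*) and $z$. Let $\kappa_1$ be the identity on terms, and let $\kappa_2$ replace every letter by $*$, leaving everything else, including $\mathsf{nil}$, unchanged. Put $S_n=h(u(s^n(q_{\mathrm{in},1})),u(q_{\mathrm{in},2}))$. The equations of $P_n$ are, for $e=1,2$,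
$$\mathbf F\bigl(\kappa_eA_1,\dots,\kappa_eA_m,\,g(\kappa_e\tau,\mathsf{nil},\mathsf{nil})\bigr)\stackrel?=g\bigl(\kappa_eS_n,\ \mathbf F(\kappa_eB^0_1,\dots,\kappa_eB^0_m,\mathsf{nil}),\ \mathbf F(\kappa_eB^1_1,\dots,\kappa_eB^1_m,\mathsf{nil})\bigr).\tag{3}$$
With $\theta_e:y_\rho\mapsto\kappa_eA_\rho,\ z\mapsto g(\kappa_e\tau,\mathsf{nil},\mathsf{nil})$ and $\sigma_e^b:y_\rho\mapsto\kappa_eB_\rho^b,\ z\mapsto\mathsf{nil}$, a body $r$ is a unifier iff
$$r\theta_e=g(\kappa_eS_n,\ r\sigma_e^0,\ r\sigma_e^1)\qquad(e=1,2).\tag{4}$$

The second equation is there to forbid letters in $r$; we shall see in Section 5 that it cannot be dropped.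

**How (4) unrolls.** Let $r=g(X,r_0,r_1)$ and, say, $r_0=g(X_0,\cdot,\cdot)$, $r_1=g(X_1,\cdot,\cdot)$, and so on, where $X_v$ denotes the first entry of the node with address $v\in\{0,1\}^*$. By (4), $X\theta_1=S_n$ and $r_b\theta_1=r\sigma_1^b$. Comparing first entries in the latter gives $X_b\theta_1=X\sigma_1^b$. Comparing entries for the child $1$ in $r_0\theta_1=r\sigma^0_1$ gives $r_{01}\theta_1=r_1\sigma_1^0$, so $X_{01}\theta_1=X_1\sigma_1^0$: node $01$ comes from node $1$ by the claim $0$. So a new claim is *prepended* to the address. The address $b_k\cdots b_2b_1$ stands for the sequence of claims $b_1,b_2,\dots,b_k$ in this temporal order.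

## 4. A halting run yields a unifier

In this section and the next, $M$ may be any two-counter machine with $q_{\rm in}\ne q_{\rm halt}$.

**Proposition 2.** If $M$ halts from $(q_{\rm in},n,0)$, then $P_n$ is unifiable.

*Proof.* Let $M$ halt after exactly $N$ steps; $N\ge1$. Let $d=2N+n+2$.

**Step 1: what we need.** We want, for every $p\in\{0,1\}^*$ with $|p|\le d-1$, a ground term $W_p$ and a term $r_p$ over $h,u,s$ and rule variables, with
$$W_\varepsilon=S_n,\qquad r_p\theta_1=W_p,\qquad W_{bp}=r_p\sigma_1^b\ (|p|<d-1),\qquad r_p\sigma_1^b=\tau\ (|p|=d-1).\tag{5}$$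
So $W_p$ is the current term after the claims in $p$, and $r_p$ the choice of rules made there.

**Step 2: choosing the rules.** Each $W_p$ will have the form $h(u(s^c(x)),u(s^{c'}(x')))$, where $x$ is some $q_1$ or in $\{\omega,\nu\}$, and $x'$ is some $q_2$ or in $\{\omega,\nu\}$. We call $x,x'$ the letters of the components and $c,c'$ the exponents. $S_n$ has this form. For $|p|<d-1$ let $r_p=h(R',R'')$, where $R'$ and $R''$ arise from the two components by replacing, at the bottom, the occurrence of $A_\rho$ by $y_\rho$ for the following rule $\rho$: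

* letter $q_i$ and $|p|<N$: the applicable rule among (R1), (R2), (R3). Exactly one applies; for $\mathrm{TEST}(i,\cdot,\cdot)$ it is the one for $u(q_i)$ if the exponent is $0$, and the one for $s(q_i)$ otherwise;
* letter $q_i$ and $|p|\ge N$: rule (R4);
* letter $x\in\{\omega,\nu\}$: $s(x)\triangleright(x\mid x)$ if the exponent is positive, and $x\triangleright(x\mid x)$ otherwise.

Then $r_p\theta_1=W_p$, and $W_{bp}:=r_p\sigma_1^b$ has the stated form again, as one sees by inspecting the right sides of the rules.

**Step 3: if $|p|=N$, some component of $W_p$ has letter $\omega$.** Call $W_p$ *exact* if $W_p=h(u(s^{c_1}(q_1)),u(s^{c_2}(q_2)))$ where $(q,c_1,c_2)$ is the configuration of $M$ after $|p|$ steps. We show by induction on $t=|p|\le N$ that either some component of $W_p$ has letter $\omega$, or $t<N$ and $W_p$ is exact. For $t=0$, $S_n$ is exact and $0<N$. A letter $\omega$ persists, because (R5) maps $\omega$ to $\omega$. So let $W_p$ be exact with $t<N$ and state $q$, and consider $W_{bp}$.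

If $q$ carries $\mathrm{INC}(i,q')$, rule (R2) in component $i$ and rule (R1) in the other one give, for either $b$, the exact next term if $q'\ne q_{\rm halt}$; then $t+1<N$. If $q'=q_{\rm halt}$, both letters become $\omega$; this is the case $t+1=N$.

If $q$ carries $\mathrm{TEST}(i,q',q'')$ and the claim $b$ is correct, then $\delta(q,b)$ is the next state of $M$. Rule (R3) in component $i$ updates the counter correctly and (R1) leaves the other counter alone, so we get the exact next term, or letters $\omega$ if the next state is $q_{\rm halt}$, again according to whether $t+1<N$ or $t+1=N$. If $b$ is wrong, then component $i$ receives $\omega$ by (R3): either $u(q_i)$ became $u(\omega)$ under the claim $1$, or $s(q_i)$ became $s(\omega)$ under the claim $0$.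

**Step 4: cleaning up.** Exponents grow by at most $1$ per step, so they are $\le n+N$ when $|p|=N$. In the next step all remaining letters $q_i$ become $\nu$, and no exponent grows. So for $|p|=N+1$ all letters are in $\{\omega,\nu\}$, at least one is $\omega$, and all exponents are $\le n+N$. From then on letters stay and every positive exponent decreases by $1$ per step. Hence for $|p|=N+1+(n+N)=d-1$ we have $W_p=h(u(x),u(x'))$ with $(x,x')\in\{\omega,\nu\}^2\setminus\{(\nu,\nu)\}$. Let $r_p=y_\rho$ for the corresponding rule (R6). Then $r_p\theta_1=W_p$ and $r_p\sigma_1^b=\tau$, so (5) holds.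

**Step 5: assembling the tree.** Put $T_p=z$ for $|p|=d$, $T_p=g(r_p,T_{p0},T_{p1})$ for $|p|<d$, and $r=T_\varepsilon$. We claim
$$T_{bp}\theta_1=T_p\sigma_1^b\qquad(|p|\le d-1),\tag{6}$$
by downward induction on $|p|$. For $|p|=d-1$, $T_{bp}\theta_1=z\theta_1=g(\tau,\mathsf{nil},\mathsf{nil})$, and $T_p\sigma_1^b=g(r_p,z,z)\sigma_1^b=g(\tau,\mathsf{nil},\mathsf{nil})$. For $|p|<d-1$, using (5) and the induction hypothesis for $p0$ and $p1$,
$$T_{bp}\theta_1=g(W_{bp},\,T_{bp0}\theta_1,\,T_{bp1}\theta_1)=g(r_p\sigma_1^b,\,T_{p0}\sigma_1^b,\,T_{p1}\sigma_1^b)=T_p\sigma_1^b .$$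
With $p=\varepsilon$ in (6), $r\theta_1=g(S_n,T_0\theta_1,T_1\theta_1)=g(S_n,r\sigma_1^0,r\sigma_1^1)$, which is (4) for $e=1$.

**Step 6: the second equation.** The body $r$ contains no letters. So $\kappa_2(r\theta_1)=r\theta_2$ and $\kappa_2(r\sigma^b_1)=r\sigma_2^b$, and applying $\kappa_2$ to (4) for $e=1$ gives (4) for $e=2$. $\square$

*Example.* Let $q_{\rm in}=a$ carry $\mathrm{TEST}(1,q_{\rm halt},a)$, and start from $(a,1,0)$. The run has $N=2$ steps with true claims $1$, then $0$. We have $W_\varepsilon=h(u(s(a_1)),u(a_2))$. The false claim gives $W_0=h(u(s(\omega)),u(\omega))$, the true one $W_1=h(u(a_1),u(a_2))$. Next, $W_{01}=h(u(\omega),u(\omega))$ because the machine has halted, and $W_{11}=h(u(\omega),u(a_2))$ because the second claim is a lie. In $W_{11}$ only the first component has noticed; the second still simulates and will turn to $\nu$.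

## 5. An infinite run excludes unifiers

**Proposition 3.** If $M$ does not halt from $(q_{\rm in},n,0)$, then $P_n$ is not unifiable.

Let $(q^t,c_1^t,c_2^t)_{t\ge0}$ be the infinite run. Let $\beta_t\in\{0,1\}$ be the correct claim at step $t$, with $\beta_t=0$ at $\mathrm{INC}$ steps. So $\delta(q^t,\beta_t)=q^{t+1}\ne q_{\rm halt}$. Let $p_0=\varepsilon$ and $p_{t+1}=\beta_tp_t$; these are the addresses of the true claims.

The first lemma says that along the true claims no sequence of rule choices can succeed, not even one that is chosen with full knowledge of the future.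

**Lemma 4.** There are no $t^*\ge0$ and terms $R_0,\dots,R_{t^*}$ built only from $h,u,s$ and rule variables with
$$R_0\theta_1=S_n,\qquad R_{t+1}\theta_1=R_t\sigma_1^{\beta_t}\ (t<t^*),\qquad R_{t^*}\sigma_1^{\beta_{t^*}}=\tau.\tag{7}$$

*Proof.* Call a term *$t$-sound* if it is $h(V_1,V_2)$ where, for $i=1,2$, either $V_i=u(s^{c_i^t}(q_i^t))$ or $V_i=u(s^c(\nu))$ for some $c\ge0$. We show: *if $R_t\theta_1$ is $t$-sound, then $R_t\sigma_1^{\beta_t}$ is $(t+1)$-sound.* Since $S_n$ is $0$-sound, it follows that $R_{t^*}\sigma_1^{\beta_{t^*}}$ is headed by $h$, so it is not $\tau$.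

If $R_t$ were a rule variable $y_\rho$, then $A_\rho$ would be headed by $h$, so $\rho$ would be of type (R6) and $R_t\theta_1=A_\rho$ would contain $\omega$. But a $t$-sound term contains no $\omega$. So $R_t=h(R^1,R^2)$ with $R^i\theta_1=V_i$. The term $V_i$ contains only $u$, $s$ and one letter, and $R^i$ contains no constants. So $R^i$ consists of unary symbols above one rule variable $y_\rho$, and $A_\rho$ is a subterm of $V_i$ containing its letter.

*The letter of $V_i$ is $\nu$.* The only $A_\rho$ that contain $\nu$ but not $h$ are $\nu$ and $s(\nu)$ in (R5). Both rules produce $\nu$, so $R^i\sigma_1^{\beta_t}$ is again of the form $u(s^c(\nu))$.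

*The letter is $q_i^t$, and $V_i=u(s^{c_i^t}(q_i^t))$.* Then $\rho$ is one of the rules for $q_i^t$.

* (R4) gives $u(s^{c_i^t}(\nu))$.
* (R1): the instruction does not concern counter $i$, so $c_i^{t+1}=c_i^t$, and the result is $u(s^{c_i^t}(q_i^{t+1}))$ since $\delta(q^t,\beta_t)=q^{t+1}\ne q_{\rm halt}$.
* (R2): the result is $u(s^{c_i^t+1}(q_i^{t+1}))$, and $c_i^{t+1}=c_i^t+1$.
* (R3) with $A_\rho=u(q_i^t)$: then $c_i^t=0$, so $\beta_t=0$, and the result is $u(q_i^{t+1})$, with $c_i^{t+1}=0$.
* (R3) with $A_\rho=s(q_i^t)$: then $c_i^t\ge1$, so $\beta_t=1$, and the result is $u(s^{c_i^t-1}(q_i^{t+1}))$, with $c_i^{t+1}=c_i^t-1$.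

In all cases the new component is as required for $t+1$. $\square$

*Proof of Proposition 3.* Suppose that $r$ satisfies (4). We extract from $r$ terms $R_t$ as in Lemma 4.

**Step 1: addresses in $r$.** For words $v$ over $\{0,1\}$ define $r/v$ as follows: $r/\varepsilon=r$; if $r/v=g(X_v,Y_v,Z_v)$, then $r/v0=Y_v$ and $r/v1=Z_v$; otherwise $r/v0$ and $r/v1$ are undefined. Then for $e=1,2$
$$(r/bv')\theta_e=(r/v')\sigma_e^b\quad\text{whenever both }r/bv'\text{ and }r/v'\text{ are defined}.\tag{8}$$
We use induction on $|v'|$. For $v'=\varepsilon$, $r$ is $g$-headed because $r/b$ is defined, and (8) is read off from (4). For $v'=v''c$ with $c\in\{0,1\}$, both $r/bv''$ and $r/v''$ are $g$-headed, and $(r/bv'')\theta_e=(r/v'')\sigma_e^b$ by induction; compare the entries that belong to child $c$.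

**Step 2: $r$ is $g$-headed.** By (4), $r\theta_1$ is $g$-headed, and no $A_\rho$ is. So $r=z$ or $r$ is $g$-headed. If $r=z$, (4) for $e=1$ gives $\tau=S_n$, which is false. By (4) we also have $X_\varepsilon\theta_e=\kappa_eS_n$.

**Step 3: following the true claims.** We show: *if $r/p_t$ is defined and $g$-headed, then $r/p_{t+1}$ is defined, and it is $z$ or $g$-headed.* Note that $p_{t+1}=\beta_tp_t$ begins with the new bit, so it is in general not a child of the address $p_t$, and we must walk down to it from the root. Go through the nonempty prefixes $v=\beta_tv'$ of $p_{t+1}$ by increasing length; here $v'$ is a prefix of $p_t$. We show that $r/v$ is defined and, if $v\ne p_{t+1}$, $g$-headed.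

First, $r/\beta_t$ is defined by Step 2. Now let $r/v$ be defined. By (8), $(r/v)\theta_e=(r/v')\sigma_e^{\beta_t}$. Here $r/v'$ is $g$-headed, because $v'$ is a prefix of $p_t$ and $r/p_t$ is $g$-headed. No $\kappa_eA_\rho$ is $g$-headed, so $r/v$ is $g$-headed or $r/v=z$. Let $v\ne p_{t+1}$ and suppose $r/v=z$. Then $g(\kappa_e\tau,\mathsf{nil},\mathsf{nil})=(r/v')\sigma_e^{\beta_t}$. But $v'$ is a *proper* prefix of $p_t$, so $Y_{v'}$ or $Z_{v'}$ is $g$-headed and its instance is not $\mathsf{nil}$: a contradiction. So $r/v$ is $g$-headed, and $r$ is defined at the next longer prefix.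

**Step 4: the extracted run.** Since $|p_t|=t$ and $r$ is finite, there is $t^*\ge0$ such that $r/p_t$ is $g$-headed for $t\le t^*$ and $r/p_{t^*+1}=z$. Put $R_t=X_{p_t}$. By Step 2 and (8) with $v'=p_t$, $b=\beta_t$, comparing first entries, we get for $e=1,2$
$$R_0\theta_e=\kappa_eS_n,\qquad R_{t+1}\theta_e=R_t\sigma_e^{\beta_t}\ (t<t^*),\qquad R_{t^*}\sigma_e^{\beta_{t^*}}=\kappa_e\tau.\tag{9}$$
For the last equation, recall that $z\theta_e=g(\kappa_e\tau,\mathsf{nil},\mathsf{nil})$.

**Step 5: each $R_t$ is built only from $h,u,s$ and rule variables.** Here the second equation enters. By induction on $t$ we show that $R_t\theta_1$ contains only $h,u,s$ and letters, and that $R_t\theta_2$ contains only $h,u,s,*$. For $t=0$ this is clear from (9). Given it for $t$, the term $R_t$ does not contain $z$, as $z\theta_e$ contains $g$. It does not contain $g$ or $\mathsf{nil}$, which would survive in $R_t\theta_e$. It does not contain $*$, which would survive in $R_t\theta_1$. It does not contain a letter, which would survive in $R_t\theta_2$. So $R_t$ is built as claimed. Then $R_t\sigma_1^b$ contains only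 $h,u,s$ and letters, and $R_t\sigma_2^b$ only $h,u,s,*$; for $b=\beta_t$ and $t<t^*$ these are $R_{t+1}\theta_1$ and $R_{t+1}\theta_2$.

**Step 6: conclusion.** Equations (9) with $e=1$ are exactly (7), and by Step 5 the $R_t$ are as in Lemma 4. This contradicts Lemma 4. $\square$

**Proof of Theorem A.** Take Minsky's machine $M$. By Propositions 2 and 3, $P_n$ is unifiable iff $M$ halts from $(q_{\rm in},n,0)$. The map $n\mapsto P_n$ is computable; the signature and the arity $m+1$ do not depend on $n$; only $\kappa_1S_n$ and $\kappa_2S_n$ do. Each equation in (3) has three occurrences of $\mathbf F$, with ground arguments. So $\{n:P_n\text{ unifiable}\}$ is $\Sigma^0_1$-hard. Unifiability is r.e.: enumerate all bodies $r$ and test. $\blacksquare$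

**The second equation cannot be dropped.** Take the machine with $q_{\rm in}=a$ and instructions $a:\mathrm{TEST}(1,b,b)$, $b:\mathrm{TEST}(2,a,a)$. It never halts, so $P_1$ is not unifiable by Proposition 3. But the equation for $e=1$ alone is. The trick is to leave one component untouched for one step, by writing its letter into $r$. Start from $W_\varepsilon=h(u(s(a_1)),u(a_2))$.

* $r_\varepsilon=h\bigl(u(s(a_1)),\,u(y[a_2\triangleright(b_2\mid b_2)])\bigr)$. Then $W_0=W_1=h(u(s(a_1)),u(b_2))$. Now both components are testing: the first holds a positive counter, the second a zero, and any claim is false for one of them.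
* For $|p|=1$: $r_p=h\bigl(u(y[s(a_1)\triangleright(s(\omega)\mid b_1)]),\,y[u(b_2)\triangleright(u(a_2)\mid u(\omega))]\bigr)$. Then $W_{0p}=h(u(s(\omega)),u(a_2))$ and $W_{1p}=h(u(b_1),u(\omega))$.
* For $|p|=2$: if $p$ begins with $0$, use $s(\omega)\triangleright(\omega\mid\omega)$ and $a_2\triangleright(\nu\mid\nu)$, with result $h(u(\omega),u(\nu))$. If $p$ begins with $1$, use $b_1\triangleright(\nu\mid\nu)$ and $\omega\triangleright(\omega\mid\omega)$, with result $h(u(\nu),u(\omega))$.
* For $|p|=3$: the corresponding rule (R6) gives $\tau$.

So (5) holds with $d=4$, except that $r_\varepsilon$ contains the letter $a_1$. Step 5 of the proof of Proposition 2 uses only (5), and it yields a body that solves the equation for $e=1$.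

## 6. Tagged pairs: any symbol of arity at least two suffices

We prove Theorem B(i). The signature $\Sigma$ may be as small as one binary symbol and one constant. We must encode $\Gamma$, and the danger is that a body over $\Sigma$ need not respect the encoding: a variable could sit in the middle of the code of a symbol. The encoding is designed so that this is impossible.

**Tags.** Let $f\in\Sigma$ have arity $k\ge2$, let $a\in\Sigma$ be a constant, and write $\langle x,y\rangle=f(x,y,a,\dots,a)$; the last $k-2$ arguments are called *pads*. Let $T_1=\langle a,a\rangle$ and $T_{j+1}=\langle a,T_j\rangle$. All $T_j$ are called *tags*. Assign to the symbols $c$ of $\Gamma$ distinct tags $T_c$. A term is *tagged* if it is headed by $f$ and its first argument is a tag. For example, $\langle T_2,a\rangle$ is tagged, but $T_2=\langle a,T_1\rangle$ is not. In general, the subterms of tags are $a$ and tags, and none of these is tagged, because the first argument of a tag is $a$, which is not a tag.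

**Encoding.** For $\Gamma$-terms with variables $y_\rho,z$, let $\mathrm{enc}$ fix the variables, and put $\mathrm{enc}(c)=\langle T_c,a\rangle$ for constants $c$; $\mathrm{enc}(c(x))=\langle T_c,\mathrm{enc}\,x\rangle$ for $c\in\{u,s\}$; $\mathrm{enc}(h(x,y))=\langle T_h,\langle\mathrm{enc}\,x,\mathrm{enc}\,y\rangle\rangle$; and $\mathrm{enc}(g(x,y,w))=G(\mathrm{enc}\,x,\mathrm{enc}\,y,\mathrm{enc}\,w)$, where
$$G(x,y,w)=\langle T_g,\langle x,\langle y,w\rangle\rangle\rangle .$$
On ground terms $\mathrm{enc}$ is injective: the tag gives the head symbol, and then one proceeds by induction. The code of a ground term is tagged. And $\mathrm{enc}$ commutes with substitution.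

Let $P_n'$ be $P_n$ with all ground terms encoded and the outer $g$ on the right replaced by $G$. In the rest of this section $\theta_e,\sigma_e^b$ denote the encoded substitutions, for instance $z\theta_e=G(\mathrm{enc}\,\kappa_e\tau,\mathrm{enc}\,\mathsf{nil},\mathrm{enc}\,\mathsf{nil})$. *All their values are tagged.* A body $r'$ over $\Sigma$ is a unifier of $P_n'$ iff
$$r'\theta_e=G(\mathrm{enc}\,\kappa_eS_n,\ r'\sigma_e^0,\ r'\sigma_e^1)\qquad(e=1,2).\tag{10}$$
If $r$ unifies $P_n$, apply $\mathrm{enc}$ to (4): $\mathrm{enc}(r)$ unifies $P_n'$. So, for Minsky's machine, it remains to prove: *if $M$ does not halt from $(q_{\rm in},n,0)$, then $P_n'$ is not unifiable.*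

**Lemma 5.** Let $X$ be a term over $\Sigma$ and the variables $y_1,\dots,y_m,z$, and let $e\in\{1,2\}$.

(L1) If $X\theta_e$ is $a$ or a tag, then $X$ is ground.

(L2) If $X\theta_e$ is tagged, so is $X\sigma_e^b$ for $b=0,1$.

(L3) If $X\theta_e=G(K,L,N)$ with $K,L$ tagged, then $X=z$ or $X=G(X',Y',Z')$ for some $X',Y',Z'$.

(L4) If $X\theta_1=\mathrm{enc}(w_1)$ and $X\theta_2=\mathrm{enc}(w_2)$, where $w_1$ is a term over $h,u,s$ and letters and $w_2$ a term over $h,u,s,*$, then $X=\mathrm{enc}(R)$ for some $R$ built from $h,u,s$ and rule variables.

*Proof.* (L1) A variable in $X$ would give a tagged subterm of $a$ or of a tag; there is none.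

(L2) This is clear if $X$ is a variable, since all values are tagged. Otherwise $X=f(X_1,\dots)$ and $X_1\theta_e$ is a tag. By (L1), $X_1$ is ground, so it is that tag, and it is also the first argument of $X\sigma_e^b$.

(L3) If $X$ is a variable, it is $z$, because $\mathrm{enc}(\kappa_eA_\rho)$ does not have the tag $T_g$. Otherwise $X=f(X_1,X_2,\dots)$, and by (L1) $X_1=T_g$ and the pads are $a$. We have $X_2\theta_e=\langle K,\langle L,N\rangle\rangle$. If $X_2$ were a variable, this value would be tagged, so $K$ would be a tag; but $K$ is tagged, and tags are not tagged. So $X_2=\langle X',X_4\rangle$, with pads $a$ by (L1), and $X_4\theta_e=\langle L,N\rangle$. Likewise $X_4$ is not a variable, since $L$ is not a tag. So $X_4=\langle Y',Z'\rangle$, and $X=G(X',Y',Z')$.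

(L4) We use induction on the size of $X$. If $X$ is a variable, it is not $z$, as $\mathrm{enc}(w_e)$ does not have the tag $T_g$; take $R=X$. Otherwise $X=f(X_1,X_2,\dots)$; the pads are $a$ and $X_1$ is ground by (L1). So $\mathrm{enc}(w_1)$ and $\mathrm{enc}(w_2)$ have the same tag $X_1$, and $w_1,w_2$ have the same head symbol $c$. Since $w_1$ contains no $*$ and $w_2$ no letters, $c\in\{h,u,s\}$. If $c\in\{u,s\}$, then $X=\langle T_c,X_2\rangle$, where $X_2\theta_e$ is the code of the argument of $w_e$; apply the induction hypothesis to $X_2$. If $c=h$, then $X_2\theta_e=\langle\mathrm{enc}\,w_e',\mathrm{enc}\,w_e''\rangle$ with $w_e=h(w_e',w_e'')$. Here $X_2$ is not a variable, because $\mathrm{enc}\,w_e'$ is tagged and hence not a tag. So $X_2=\langle X_3,X_4\rangle$, with pads $a$ by (L1), and the induction hypothesis applies to $X_3$ and $X_4$. $\square$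

*Proof of Theorem B(i).* Suppose that $M$ does not halt from $(q_{\rm in},n,0)$, and let $\beta_t,p_t$ be as in Section 5. Let $r'$ satisfy (10).

**Step 1: addresses.** Define $r'/v$ as in Section 5, with the form $G(X_v,Y_v,Z_v)$ in place of a $g$-headed term. Exactly as for (8),
$$(r'/bv')\theta_e=(r'/v')\sigma_e^b\quad\text{whenever both }r'/bv'\text{ and }r'/v'\text{ are defined}.\tag{11}$$
Indeed, for $v'=\varepsilon$ we have $r'=G(\dots)$ since $r'/b$ is defined, and we read off (10). For $v'=v''c$, both $r'/bv''$ and $r'/v''$ have the form $G(\dots)$, and we compare entries. What does not carry over at once is the passage from "the instance looks like $G(\dots)$" to "the term is $z$ or of the form $G(\dots)$": for this, (L3) needs tagged entries. So we carry tagging along. Let $H(v)$ be the statement: $r'/v$ is defined and equals $G(X_v,Y_v,Z_v)$, and $X_v\theta_e,Y_v\theta_e,Z_v\theta_e$ are tagged for $e=1,2$.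

**Step 2: $H(\varepsilon)$.** By (10), $r'\theta_e$ has the tag $T_g$, so it is tagged. By (L2), $r'\sigma_e^0$ and $r'\sigma_e^1$ are tagged, and $\mathrm{enc}\,\kappa_eS_n$ is tagged. By (L3), $r'=z$ or $r'=G(\dots)$. In the first case, (10) for $e=1$ gives $\mathrm{enc}\,\tau=\mathrm{enc}\,S_n$, which is false. In the second case $H(\varepsilon)$ holds by (10).

**Step 3: following the true claims.** Suppose that $H(v)$ holds for all prefixes $v$ of $p_t$. We show that $r'/p_{t+1}$ is defined, that $H(v)$ holds for all proper prefixes $v$ of $p_{t+1}$, and that either $H(p_{t+1})$ holds or $r'/p_{t+1}=z$. Go through the nonempty prefixes $v=\beta_tv'$ of $p_{t+1}$ by increasing length. First, $r'/\beta_t$ is defined by $H(\varepsilon)$. If $r'/v$ is defined, then by (11) and $H(v')$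
$$(r'/v)\theta_e=G(X_{v'}\sigma_e^{\beta_t},\,Y_{v'}\sigma_e^{\beta_t},\,Z_{v'}\sigma_e^{\beta_t}),$$
and the three entries are tagged by $H(v')$ and (L2). By (L3), $r'/v=z$ or $r'/v=G(\dots)$, and in the second case $H(v)$ holds. Suppose $v\ne p_{t+1}$ and $r'/v=z$. Then $Y_{v'}\sigma_e^{\beta_t}=Z_{v'}\sigma_e^{\beta_t}=\mathrm{enc}\,\mathsf{nil}$. But $v'$ is a proper prefix of $p_t$, so one of $Y_{v'},Z_{v'}$ has the form $G(\dots)$, and its instance has the tag $T_g\ne T_{\mathsf{nil}}$: a contradiction. So $H(v)$ holds for $v\ne p_{t+1}$, and $r'$ is defined at the next longer prefix.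

**Step 4: the extracted run.** As $r'$ is finite, there is $t^*\ge0$ with $H(p_t)$ for $t\le t^*$ and $r'/p_{t^*+1}=z$. By (10) and (11), for $e=1,2$,
$$X_{p_0}\theta_e=\mathrm{enc}\,\kappa_eS_n,\qquad X_{p_{t+1}}\theta_e=X_{p_t}\sigma_e^{\beta_t}\ (t<t^*),\qquad X_{p_{t^*}}\sigma_e^{\beta_{t^*}}=\mathrm{enc}\,\kappa_e\tau.$$

**Step 5: decoding.** We show by induction on $t$ that $X_{p_t}=\mathrm{enc}(R_t)$ with $R_t$ built from $h,u,s$ and rule variables. For $t=0$ this is (L4). If it holds for $t<t^*$, then $X_{p_t}\sigma_e^{\beta_t}$ is the code of the term obtained from $R_t$ by the original, unencoded substitution. This is a term over $h,u,s$ and letters for $e=1$, and over $h,u,s,*$ for $e=2$. So (L4) applies to $X_{p_{t+1}}$. By injectivity of $\mathrm{enc}$, the terms $R_0,\dots,R_{t^*}$ satisfy (7) with the original $\theta_1,\sigma_1^b$. This contradicts Lemma 4.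

So $P_n'$ is unifiable iff $M$ halts from $(q_{\rm in},n,0)$. The arity of $\mathbf F$ is still $m+1$, and $P'_n$ has two equations, six occurrences of $\mathbf F$, and ground arguments. $\blacksquare$

## 7. Unary conjunctive grammars on chains: four occurrences

In Section 2 the chain shape (1), with only one $\mathbf F$ on the right, failed to simulate a machine since components could not communicate. One thing the components of a chain do share is the clock: when all leaves are rule variables, every leaf is rewritten in every step. Theorem C exploits this.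

**Conjunctive grammars.** A conjunctive grammar is like a context-free grammar, but its rules are $A\to\alpha_1\&\cdots\&\alpha_m$. A word is in $L(A)$ iff, for some rule of $A$, it can be derived from every one of $\alpha_1,\dots,\alpha_m$; this is read as an inductive definition of all the sets $L(A)$ simultaneously. The language of the grammar is $L(S)$ for its start symbol $S$. *Example:* for $A\to a$, $\ B\to AA$, $\ S\to BA\,\&\,AB$, we get $L(A)=\{a\}$, $L(B)=\{a^2\}$, $L(S)=\{a^3\}$.

We use two cited results. (a) A. Jeż, A. Okhotin, "Conjunctive grammars over a unary alphabet: undecidability and unbounded growth", Theory Comput. Syst. 46 (2010) 27–58: emptiness of $L(\mathcal G)$ is undecidable for conjunctive grammars $\mathcal G$ over a one-letter alphabet. (b) A. Okhotin, "Conjunctive grammars", J. Autom. Lang. Comb. 6 (2001): membership is decidable, and every conjunctive grammar $\mathcal G$ can be effectively transformed into one generating $L(\mathcal G)\setminus\{\varepsilon\}$ with rules only of the forms $A\to a$ and $A\to B_1C_1\&\cdots\&B_mC_m$ with $m\ge1$ and nonterminals $B_i,C_i$.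 Since one can decide whether $\varepsilon\in L(\mathcal G)$, emptiness is undecidable already for grammars of this form. In such a grammar no nonterminal generates $\varepsilon$.

**The problem.** Given a grammar of this form over $\{a\}$, take as letters all nonterminals and $\tau$; further constants $*$ and $\mathsf{nil}$; a unary symbol $\hat C$ for each nonterminal $C$; symbols $h_m$ of arity $m$ for the occurring $m$; and $g/2$. The rules $A_\rho\triangleright B_\rho$, $\rho=1,\dots,l$, are
$$A\triangleright\tau\ \ (\text{for }A\to a),\qquad A\triangleright h_m(\hat C_1(B_1),\dots,\hat C_m(B_m))\ \ (\text{for }A\to B_1C_1\&\cdots\&B_mC_m),$$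
$$\hat C(\tau)\triangleright C,\qquad h_m(\tau,\dots,\tau)\triangleright\tau .$$
The term $\hat C(B)$ means: first process $B$, then $C$. With $\kappa_1$ the identity and $\kappa_2$ replacing every letter by $*$, take the two equations, for $e=1,2$,
$$\mathbf F(\kappa_eA_1,\dots,\kappa_eA_l,\,g(\kappa_e\tau,\mathsf{nil}))\stackrel?=g(\kappa_eS,\ \mathbf F(\kappa_eB_1,\dots,\kappa_eB_l,\,\mathsf{nil})).\tag{12}$$
They have the shape required in Theorem C. Let $\theta_e:y_\rho\mapsto\kappa_eA_\rho$, $z\mapsto g(\kappa_e\tau,\mathsf{nil})$ and $\sigma_e:y_\rho\mapsto\kappa_eB_\rho$, $z\mapsto\mathsf{nil}$. For terms $W,W'$ over the $h_m$, the $\hat C$ and letters, write $W\Rightarrow W'$ if $W=R\theta_1$ and $W'=R\sigma_1$ for some $R$ built only from the $h_m$, the $\hat C$ and rule variables. Let $\Rightarrow^t$ denote $t$ steps.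

*Example.* In the grammar above, $A\Rightarrow\tau$ in one step. For $B$ we have
$$B\Rightarrow h_1(\hat A(A))\Rightarrow h_1(\hat A(\tau))\Rightarrow h_1(A)\Rightarrow h_1(\tau)\Rightarrow\tau,$$
five steps. And $S\Rightarrow h_2(\hat A(B),\hat B(A))$. Here $\hat A(B)$ needs $5$ steps to reach $\hat A(\tau)$, one to $A$, one to $\tau$: together $7$. And $\hat B(A)$ needs $1+1+5=7$ steps. They arrive at the same time, and $S\Rightarrow^9\tau$. The numbers of steps $1,5,9$ for $a,a^2,a^3$ suggest $4k-3$ for $a^k$.

**Lemma 6.** The problem (12) is unifiable iff $S\Rightarrow^t\tau$ for some $t\ge1$.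

*Proof.* ($\Leftarrow$) Let $R_0,\dots,R_{t-1}$ witness the steps and put $r=g(R_0,g(R_1,\dots,g(R_{t-1},z)\dots))$. By Lemma 1(a), $r\theta_1=g(S,r\sigma_1)$. Since $r$ contains no letters, applying $\kappa_2$ gives $r\theta_2=g(\kappa_2S,r\sigma_2)$.

($\Rightarrow$) Let $r\theta_e=g(\kappa_eS,r\sigma_e)$ for $e=1,2$. No $A_\rho$ contains $g$, and $S\ne\tau$. So Lemma 1(b), applied for $e=1$, gives $r=g(R_0,g(R_1,\dots,g(R_{t-1},z)\dots))$ with $t\ge1$. (For $e=2$ alone it would not apply, since $\kappa_2S=\kappa_2\tau=*$.) Now Lemma 1(a), for $e=1$ and for $e=2$, gives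
$$R_0\theta_e=\kappa_eS,\qquad R_j\theta_e=R_{j-1}\sigma_e\ (0<j<t),\qquad R_{t-1}\sigma_e=\kappa_e\tau .$$
It remains to see that each $R_j$ is built only from the $h_m$, the $\hat C$ and rule variables. By induction on $j$, $R_j\theta_1$ contains only symbols $h_m,\hat C$ and letters, and $R_j\theta_2$ only symbols $h_m,\hat C$ and $*$. This is clear for $j=0$. Given it for $j$, the term $R_j$ contains neither $z$ (as $z\theta_e$ contains $g$), nor $g$, nor $\mathsf{nil}$; it contains no $*$ (by $e=1$) and no letter (by $e=2$). So it is built as claimed, and $R_j\sigma_1$, $R_j\sigma_2$ are of the two required kinds; for $j+1<t$ these are $R_{j+1}\theta_1$ and $R_{j+1}\theta_2$. Hence $S\Rightarrow^t\tau$. $\square$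

**Lemma 7.** For a nonterminal $A$ and $t\ge1$: $A\Rightarrow^t\tau$ iff $t=4k-3$ for some $k\ge1$ with $a^k\in L(A)$.

*Proof.* First, $\tau$ has no successor under $\Rightarrow$: if $R\theta_1=\tau$, then $R$ would be the constant $\tau$, which is not allowed, or a rule variable with $A_\rho=\tau$, which does not exist. So in a run a component that has arrived at $\tau$ cannot wait.

($\Rightarrow$) We use induction on $t$. In the first step $R\theta_1=A$ is a constant and $R$ contains no constants, so $R=y_\rho$ with $A_\rho=A$. If the step yields $\tau$, then $t=1$, since $\tau$ has no successor, and $A\to a$ is a rule; so $k=1$ and $a\in L(A)$.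

Otherwise it yields $h_m(\hat C_1(B_1),\dots,\hat C_m(B_m))$ for a rule $A\to B_1C_1\&\cdots\&B_mC_m$. Consider a later step from a term $h_m(W_1,\dots,W_m)$. If its $R$ is not a variable, then $R=h_m(R_1,\dots,R_m)$: the head stays, and each argument makes a step $W_i\Rightarrow R_i\sigma_1$. If $R$ is a variable, it is that of $h_m(\tau,\dots,\tau)\triangleright\tau$, so all $W_i$ are $\tau$, and the result $\tau$ has no successor. Since the run ends in $\tau$, the second case occurs, and it occurs exactly in the last step. So $\hat C_i(B_i)\Rightarrow^{t-2}\tau$ for every $i$.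

Fix $i$. Similarly, from a term $\hat C_i(W)$ either the head stays and $W$ makes a step, or $R$ is the variable of $\hat C_i(\tau)\triangleright C_i$ and $W=\tau$. As the run from $\hat C_i(B_i)$ ends in $\tau$, the second case occurs at some time. So $B_i\Rightarrow^{t_1}\tau$, then one step leads to $C_i$, and $C_i\Rightarrow^{t_2}\tau$, with $t_1+1+t_2=t-2$. Here $t_1,t_2\ge1$, since $B_i$ and $C_i$ are not $\tau$. By induction $t_1=4k_1-3$ and $t_2=4k_2-3$ with $a^{k_1}\in L(B_i)$ and $a^{k_2}\in L(C_i)$. Then $t=t_1+t_2+3=4(k_1+k_2)-3$. So $k:=k_1+k_2=(t+3)/4$ does not depend on $i$, and $a^k\in L(B_i)L(C_i)$ for all $i$. Hence $a^k\in L(A)$.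

($\Leftarrow$) We use induction on $k$. Let $a^k\in L(A)$. If this is due to a rule $A\to a$, then $k=1$ and $A\Rightarrow\tau$ in one step. Otherwise it is due to a rule $A\to B_1C_1\&\cdots\&B_mC_m$. For each $i$ there are $k_1,k_2$ with $k_1+k_2=k$, $a^{k_1}\in L(B_i)$ and $a^{k_2}\in L(C_i)$, and $k_1,k_2\ge1$ since nonterminals generate no $\varepsilon$. (So $k\ge2$ in this case.) By induction $B_i\Rightarrow^{4k_1-3}\tau$ and $C_i\Rightarrow^{4k_2-3}\tau$. Thus
$$\hat C_i(B_i)\Rightarrow^{4k_1-3}\hat C_i(\tau)\Rightarrow C_i\Rightarrow^{4k_2-3}\tau,$$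
which takes $4k-5$ steps for every $i$, whatever the splitting $k=k_1+k_2$. Running all arguments in parallel, with terms $h_m(R_1,\dots,R_m)$, we get
$$A\Rightarrow h_m(\hat C_1(B_1),\dots,\hat C_m(B_m))\Rightarrow^{4k-5}h_m(\tau,\dots,\tau)\Rightarrow\tau,$$
that is, $A\Rightarrow^{4k-3}\tau$. $\square$

**Proof of Theorem C.** By Lemmas 6 and 7, the problem (12) is unifiable iff $a^k\in L(S)$ for some $k\ge1$, that is, iff the language of the grammar is not empty. This is undecidable by the cited results, and (12) is computed from the grammar. The two equations have four occurrences of $\mathbf F$ in total. $\blacksquare$
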